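\title{$BV$-ellipticity and bi-convexity of interfacial energies on partitions}

\begin{abstract}
We consider interfacial energies defined on partitions of an open subset of $\mathbf{R}^n$ into $k$ sets of finite perimeter. An integrand is $BV$-elliptic if flat interfaces minimize the energy among partitions with the same boundary values, and bi-convex if it is the restriction to rank-one jumps of a convex, positively $1$-homogeneous function of matrices. Bi-convex integrands are $BV$-elliptic, and the converse was conjectured. We show that the converse holds if and only if $n=1$ or $k\le 3$. For $n\ge 2$ and $k\ge 4$ we construct a $BV$-elliptic integrand that is not bi-convex, and that is a norm for each pair of phases. The obstruction is read on the thicknesses of two intermediate layers: they obey a dynamics whose three velocities add up to zero but which admits a piecewise linear Lyapunov function.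
\end{abstract}

\section{Interfacial energies and two notions of convexity}

Let $n\ge 1$ and $k\ge 2$, and let $T=\{e_1,\dots,e_k\}$ be the canonical basis of $\mathbf{R}^k$. For an open set $\Omega\subset\mathbf{R}^n$, let $BV(\Omega,T)$ be the set of functions $u\in BV(\Omega;\mathbf{R}^k)$ with values in $T$ almost everywhere. Such a function encodes a partition of $\Omega$ into sets of finite perimeter, the \emph{phases} $E_i=\{u=e_i\}$. The interfaces between phases form the jump set $S_u$; it carries a unit normal $\nu_u$ and two traces $u^+,u^-\in T$, where $u^+$ is the phase on the side into which $\nu_u$ points (Section~\ref{sec:facts} recalls the definitions). An interfacial energy charges each piece of interface according to the two phases it separates and to its orientation: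
\[
\mathcal{F}_\varphi(u)=\int_{S_u}\varphi(u^+,u^-,\nu_u)\,d\mathcal{H}^{n-1}.
\]
We write $\varphi(i,j,\nu)$ for $\varphi(e_i,e_j,\nu)$. An \emph{integrand} is a function $\varphi:T\times T\times\mathbf{S}^{n-1}\to[0,+\infty)$ such that
\begin{itemize}
\item[(i)] $\varphi(i,j,\cdot)$ is Borel for all $i,j$;
\item[(ii)] $\varphi(i,j,\nu)=\varphi(j,i,-\nu)$, so that $\mathcal{F}_\varphi$ does not depend on the orientation of $S_u$;
\item[(iii)] $\varphi(i,i,\nu)=0$;
\item[(iv)] there are constants $0<c\le C<\infty$ with $c\le\varphi(i,j,\nu)\le C$ for $i\ne j$.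
\end{itemize}
We extend $\varphi$ by homogeneity: $\varphi(i,j,p)=|p|\,\varphi(i,j,p/|p|)$ for $p\in\mathbf{R}^n\setminus\{0\}$, and $\varphi(i,j,0)=0$.

Let $B_1$ be the open unit ball of $\mathbf{R}^n$ and let $\omega$ be the volume of the unit ball of $\mathbf{R}^{n-1}$, with $\omega=1$ if $n=1$. For $i\ne j$ and $\nu\in\mathbf{S}^{n-1}$, the \emph{flat interface} $u^\nu_{ij}$ equals $e_i$ where $\langle x,\nu\rangle>0$ and $e_j$ where $\langle x,\nu\rangle<0$; its energy in $B_1$ is $\omega\varphi(i,j,\nu)$. A \emph{competitor} is a function $u\in BV(B_1,T)$ that equals $u^\nu_{ij}$ in a neighborhood of $\partial B_1$, and $\mathcal{C}(i,j,\nu)$ denotes the set of competitors.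

\begin{definition}
An integrand $\varphi$ is \emph{$BV$-elliptic} if $\mathcal{F}_\varphi(u)\ge\omega\varphi(i,j,\nu)$ for all $i\ne j$, all $\nu\in\mathbf{S}^{n-1}$ and all $u\in\mathcal{C}(i,j,\nu)$.
\end{definition}

This condition must be tested against all partitions of the ball. The second condition is finite-dimensional. Let $\mathcal{L}_{n,k}$ be the space of linear maps $\mathbf{R}^n\to\mathbf{R}^k$, and for $a\in\mathbf{R}^k$, $b\in\mathbf{R}^n$ let $a\otimes b$ be the map $p\mapsto\langle b,p\rangle a$.

\begin{definition}
An integrand $\varphi$ is \emph{bi-convex} if there is a convex, positively $1$-homogeneous function $\theta:\mathcal{L}_{n,k}\to\mathbf{R}$ with $\varphi(i,j,\nu)=\theta((e_i-e_j)\otimes\nu)$ for all $i,j$ and all $\nu\in\mathbf{S}^{n-1}$.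
\end{definition}

Equivalently (Lemma~\ref{lem:decomp}), for every finite decomposition
\begin{equation}\label{eq:decomp}
(e_{i_0}-e_{j_0})\otimes p_0=\sum_{\lambda=1}^N(e_{i_\lambda}-e_{j_\lambda})\otimes p_\lambda ,\qquad p_0,\dots,p_N\in\mathbf{R}^n,
\end{equation}
one has
\begin{equation}\label{eq:biconv}
\varphi(i_0,j_0,p_0)\le\sum_{\lambda=1}^N\varphi(i_\lambda,j_\lambda,p_\lambda).
\end{equation}

In this form the two notions are easy to compare. Let $u\in\mathcal{C}(i,j,\nu)$ have finitely many flat interfaces, the $\lambda$-th one of area $\alpha_\lambda$, with normal $\nu_\lambda$ and traces $e_{i_\lambda},e_{j_\lambda}$. The total derivative $Du(B_1)$ depends only on the boundary values, and this gives a decomposition \eqref{eq:decomp} with $p_0=\omega\nu$ and $p_\lambda=\alpha_\lambda\nu_\lambda$, while $\mathcal{F}_\varphi(u)$ is the right side of \eqref{eq:biconv}. On such competitors, $BV$-ellipticity asks for \eqref{eq:biconv} for those decompositions that are the list of interfaces of a partition; bi-convexity asks for it whenever the list balances algebraically.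 It is known that every bi-convex integrand is $BV$-elliptic; the short proof is recalled in Proposition~\ref{prop:known}. The following conjecture is posed in \cite{partitions}.

\medskip
\noindent\emph{Conjecture. $BV$-ellipticity and bi-convexity are equivalent; that is, every $BV$-elliptic integrand is bi-convex.}
\medskip

The simplest decompositions support it. They lead to the two conditions
\begin{itemize}
\item[(S)] $\varphi(i,j,p+q)\le\varphi(i,j,p)+\varphi(i,j,q)$ for all $i,j$ and $p,q\in\mathbf{R}^n$;
\item[(T)] $\varphi(i,j,p)\le\varphi(i,l,p)+\varphi(l,j,p)$ for all $i,j,l$ and $p\in\mathbf{R}^n$,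
\end{itemize}
and both are realized by partitions: (S) by replacing a flat interface with a fine staircase, (T) by inserting a thin layer of a third phase. One would guess that combining staircases and layers at several scales realizes every balanced list. This guess is correct on the line and for at most three phases, and it fails in all other cases.

\begin{theorem}\label{thm:A}
Let $n\ge2$ and $k\ge4$. There is an integrand $\varphi$ satisfying \textup{(i)--(iv)} that is $BV$-elliptic but not bi-convex. Moreover $\varphi(i,j,\nu)=\varphi(j,i,\nu)=\varphi(i,j,-\nu)$, and for $i\ne j$ the $1$-homogeneous extension of $\varphi(i,j,\cdot)$ is a norm on $\mathbf{R}^n$.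
\end{theorem}

\begin{theorem}\label{thm:B}
For given $(n,k)$, $BV$-ellipticity and bi-convexity are equivalent for all integrands satisfying \textup{(i)--(iv)} if and only if $n=1$ or $k\le3$. If $n=1$, both are equivalent to \textup{(T)}. If $k\le3$, both are equivalent to \textup{(S)} and \textup{(T)} together.
\end{theorem}

The positive cases are treated in Section~\ref{sec:ST}. To prove Theorem~\ref{thm:A} we need a source of $BV$-elliptic integrands other than bi-convexity. Section~\ref{sec:envelope} provides one: minimizing the energy of an arbitrary integrand $\psi$ over competitors defines a $BV$-elliptic integrand $\varphi\le\psi$. Section~\ref{sec:example} chooses $\psi$ and a decomposition for which \eqref{eq:biconv} would force $\varphi(4,1,f_1)\le3$, where $f_1$ is a coordinate direction, and shows in the plane why no partition has that list of interfaces. Section~\ref{sec:lower} turns this picture into the bound $\varphi(4,1,f_1)\ge3+\frac1{31}$.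

\section{Facts on partitions and on bi-convexity}\label{sec:facts}

Throughout, $f_1,\dots,f_n$ is the canonical basis of $\mathbf{R}^n$, $|A|$ is the Lebesgue measure of a set $A$, and $\|\mu\|$ is the total variation (a number) of a measure $\mu$. Let $u\in BV(\Omega,T)$. A point $x\in\Omega$ belongs to the \emph{jump set} $S_u$ if there are $i\neq j$ and $\nu\in\mathbf{S}^{n-1}$ with
\begin{equation}\label{eq:jump}
\lim_{r\to0}r^{-n}\int_{B_r(x)}|u(y)-u^\nu_{ij}(y-x)|\,dy=0;
\end{equation}
then $(u^+(x),u^-(x),\nu_u(x))=(e_i,e_j,\nu)$, a triple determined up to the exchange $(e_i,e_j,\nu)\leftrightarrow(e_j,e_i,-\nu)$. A point $x$ is a point of \emph{approximate continuity}, with limit $u^*(x)\in T$, if $r^{-n}\int_{B_r(x)}|u-u^*(x)|\,dy\to0$. We use the following standard facts; the general reference is \cite{AFP}.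

\begin{itemize}
\item[(F1)] \emph{Structure.} $S_u$ is countably $\mathcal{H}^{n-1}$-rectifiable, $\mathcal{H}^{n-1}(S_u)<\infty$, and $Du=(u^+-u^-)\otimes\nu_u\,\mathcal{H}^{n-1}\llcorner S_u$. As for every rectifiable set of finite measure, $\mathcal{H}^{n-1}(S_u\cap B_r(x))/(\omega r^{n-1})\to1$ as $r\to0$, for $\mathcal{H}^{n-1}$-a.e.\ $x\in S_u$.
\item[(F2)] \emph{Approximate continuity.} $\mathcal{H}^{n-1}$-a.e.\ $x\in\Omega\setminus S_u$ is a point of approximate continuity, and $u^*=u$ a.e.
\item[(F3)] \emph{Gluing along spheres} \cite[Theorem 3.84]{AFP}. Let $B$ be an open ball with $\overline B\subset\Omega$. At $\mathcal{H}^{n-1}$-a.e.\ $x\in\partial B$ the function $u$ has an inner trace, a value $a\in T$ with $r^{-n}\int_{B_r(x)\cap B}|u-a|\,dy\to0$, and an outer trace, defined with $B_r(x)\setminus B$. At a point of approximate continuity both equal $u^*(x)$. If $u,v\in BV(\Omega,T)$ and $w$ equals $v$ in $B$ and $u$ in $\Omega\setminus B$, then $w\in BV(\Omega,T)$; the jump set, traces and normal of $w$ are those of $v$ in $B$ and those of $u$ in $\Omega\setminus\overline B$;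 and $S_w\cap\partial B$ is, up to an $\mathcal{H}^{n-1}$-null set, the set where the inner trace of $v$ differs from the outer trace of $u$.
\end{itemize}
For the next two facts let $n\ge2$ and $\Omega=B_1$. Write $x=(t,z)\in\mathbf{R}\times\mathbf{R}^{n-1}$ and $\pi(t,z)=z$, let $D$ be the open unit ball of $\mathbf{R}^{n-1}$, so that $|D|=\omega$, let $\ell_z=\pi^{-1}(z)\cap B_1$ for $z\in D$, and let $\nu_1=\langle\nu_u,f_1\rangle$.
\begin{itemize}
\item[(F4)] \emph{Slicing} \cite[Section 3.11]{AFP}. For a.e.\ $z\in D$ the slice $t\mapsto u(t,z)$ agrees a.e.\ with a piecewise constant function with finitely many jumps. The jumps are exactly the points of $S_u\cap\ell_z$. At each of them $\nu_1\ne0$, and as $t$ increases the slice passes from $u^-$ to $u^+$ if $\nu_1>0$, from $u^+$ to $u^-$ if $\nu_1<0$.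
\item[(F5)] \emph{Area formula for $\pi$.} If $S\subset S_u$ is Borel and $\eta:S\to\mathbf{R}$ is bounded and Borel, then $z\mapsto\sum_{x\in S\cap\ell_z}\eta(x)$ is integrable on $D$ and
\[
\int_S\eta\,|\nu_1|\,d\mathcal{H}^{n-1}=\int_D\ \sum_{x\in S\cap\ell_z}\eta(x)\,dz .
\]
\end{itemize}

The boundary condition fixes the total derivative of a competitor. If $u\in\mathcal{C}(i,j,\nu)$, then $u-u^\nu_{ij}$ has compact support in $B_1$; testing with a function in $C_c^\infty(B_1)$ that equals $1$ near this support gives $D(u-u^\nu_{ij})(B_1)=0$. By (F1),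
\begin{equation}\label{eq:total}
\int_{S_u}(u^+-u^-)\otimes\nu_u\,d\mathcal{H}^{n-1}=Du(B_1)=\omega\,(e_i-e_j)\otimes\nu .
\end{equation}
A linear functional $L$ on $\mathcal{L}_{n,k}$ is the same as a choice of vectors $\zeta(e_1),\dots,\zeta(e_k)\in\mathbf{R}^n$, through $L(e_l\otimes p)=\langle\zeta(e_l),p\rangle$. Applying $L$ to \eqref{eq:total} gives
\begin{equation}\label{eq:null}
\int_{S_u}\langle\zeta(u^+)-\zeta(u^-),\nu_u\rangle\,d\mathcal{H}^{n-1}=\omega\,\langle\zeta(e_i)-\zeta(e_j),\nu\rangle\qquad\text{for all }u\in\mathcal{C}(i,j,\nu).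
\end{equation}
We call such an integral a \emph{null Lagrangian}: it takes the same value on all competitors.

\begin{lemma}\label{lem:decomp}
An integrand $\varphi$ is bi-convex if and only if \eqref{eq:biconv} holds for every decomposition \eqref{eq:decomp}.
\end{lemma}

\begin{proof}
Let $\varphi$ be bi-convex. By homogeneity $\varphi(i,j,p)=\theta((e_i-e_j)\otimes p)$ for all $p\in\mathbf{R}^n$, and $\theta(M+M')=2\theta(\frac12M+\frac12M')\le\theta(M)+\theta(M')$. Applying this subadditivity to \eqref{eq:decomp} gives \eqref{eq:biconv}.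

Conversely, let $W\subset\mathcal{L}_{n,k}$ be the set of finite sums $\sum_\lambda(e_{i_\lambda}-e_{j_\lambda})\otimes p_\lambda$; it is a linear subspace, since scalars can be absorbed into the $p_\lambda$. For $M\in W$ let $\theta_0(M)\in[0,\infty)$ be the infimum of $\sum_\lambda\varphi(i_\lambda,j_\lambda,p_\lambda)$ over all such representations of $M$. Scaling and concatenating representations shows that $\theta_0$ is positively $1$-homogeneous and subadditive, hence convex. The one-term representation gives $\theta_0((e_i-e_j)\otimes\nu)\le\varphi(i,j,\nu)$, and \eqref{eq:biconv} gives the reverse inequality. Take $\theta=\theta_0\circ P$ with $P$ a linear projection of $\mathcal{L}_{n,k}$ onto $W$.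
\end{proof}

\begin{proposition}\label{prop:known}
Every bi-convex integrand is $BV$-elliptic.
\end{proposition}

\begin{proof}
Let $M_0=(e_i-e_j)\otimes\nu$ and let $L$ be a subgradient of $\theta$ at $M_0$, so that $\theta(M)\ge\theta(M_0)+L(M-M_0)$ for all $M$. Replacing $M$ by $sM$, dividing by $s$ and letting $s\to\infty$ gives $L\le\theta$; taking $M=0$ gives $L(M_0)\ge\theta(M_0)$. For $u\in\mathcal{C}(i,j,\nu)$, by \eqref{eq:total},
\[
\mathcal{F}_\varphi(u)\ge\int_{S_u}L\big((u^+-u^-)\otimes\nu_u\big)\,d\mathcal{H}^{n-1}=\omega L(M_0)\ge\omega\varphi(i,j,\nu).\qedhere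
\]
\end{proof}

For a bi-convex integrand, then, the minimality of each flat interface is certified by a single null Lagrangian lying below the energy. The conjecture asks whether such a linear certificate exists whenever all flat interfaces are minimal.

\section{Staircases, layers, and the cases $n=1$ and $k\le3$}\label{sec:ST}

\begin{lemma}\label{lem:ST}
For all $n\ge1$ and $k\ge2$, every $BV$-elliptic integrand satisfies \textup{(S)} and \textup{(T)}.
\end{lemma}

\begin{proof}
If $i=j$ the left sides vanish, so let $i\ne j$. Both proofs modify the flat interface inside the ball $B_r$, $r=\frac12$, within a thin slab. For a unit vector $\nu$ let $\Sigma_\eta=\{x\in\partial B_r:0\le\langle x,\nu\rangle\le\eta\}$. As $\eta\downarrow0$ these sets decrease to the equator of $\partial B_r$, which is $\mathcal{H}^{n-1}$-null (empty if $n=1$); so $\mathcal{H}^{n-1}(\Sigma_\eta)\to0$.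

\emph{Condition} (T). If $l\in\{i,j\}$ equality holds by (iii). Let $l\ne i,j$; by homogeneity let $p=\nu$ be a unit vector. For $0<\delta<r$ let $u=e_l$ in $B_r\cap\{0<\langle x,\nu\rangle<\delta\}$ and $u=u^\nu_{ij}$ elsewhere. By (F3), $u\in\mathcal{C}(i,j,\nu)$, and its jump set consists of a disk of area $\omega r^{n-1}$ with traces $(e_l,e_j)$, a disk of area at most $\omega r^{n-1}$ with traces $(e_i,e_l)$, an annulus of area $\omega(1-r^{n-1})$ with traces $(e_i,e_j)$, all with normal $\nu$, and a subset of $\Sigma_\delta$. Ellipticity and the upper bound in (iv) give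
\[
\omega\varphi(i,j,\nu)\le\omega r^{n-1}\big[\varphi(i,l,\nu)+\varphi(l,j,\nu)\big]+\omega(1-r^{n-1})\varphi(i,j,\nu)+C\,\mathcal{H}^{n-1}(\Sigma_\delta).
\]
Let $\delta\to0$, move the annulus term to the left and divide by $\omega r^{n-1}$.

\emph{Condition} (S), \emph{dependent vectors.} If $p=0$ or $q=0$, or if $q$ is a positive multiple of $p$, equality holds. If $q=-sp$ with $s>0$, then $p+q=(1-s)p$ when $s\le1$ and $p+q=(1-\frac1s)q$ when $s\ge1$; the factor lies in $[0,1]$, and (S) follows from homogeneity and $\varphi\ge0$.

\emph{Condition} (S), \emph{independent vectors.} Now $n\ge2$. Let $\nu=(p+q)/|p+q|$, let $\Pi$ be the plane spanned by $p$ and $q$, and let $\Delta>0$ be the area of the parallelogram they span. We want an interface whose normals are $p/|p|$ and $q/|q|$ and which stays close to $\nu^\perp$. In the coordinates $y_1=\langle x,p\rangle$, $y_2=\langle x,q\rangle$ on $\Pi$ this is a staircase. Let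
\[
A_\delta=\{x\in\mathbf{R}^n:\lfloor y_1/\delta\rfloor+\lfloor y_2/\delta\rfloor\ge0\}.
\]
Since $s_1+s_2-2<\lfloor s_1\rfloor+\lfloor s_2\rfloor\le s_1+s_2$ and the middle term is an integer, $\{y_1+y_2\ge\delta\}\subset A_\delta\subset\{y_1+y_2\ge0\}$. Thus $A_\delta$ differs from $\{\langle x,\nu\rangle>0\}$ only where $0\le\langle x,\nu\rangle\le\delta/|p+q|$.

The set $A_\delta$ is invariant under translations in $\Pi^\perp$, and $\partial A_\delta\cap\Pi$ is the broken line whose $m$-th period, $m\in\mathbf{Z}$, runs through the points with coordinates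
\[
(y_1,y_2)=(m\delta,-m\delta),\qquad(m\delta,(1-m)\delta),\qquad((m-1)\delta,(1-m)\delta).
\]
On the first edge $y_1$ is constant and $p$ points into $A_\delta$; on the second $y_2$ is constant and $q$ points into $A_\delta$. A unit vector $\tau\in\Pi$ orthogonal to $p$ has $|\langle\tau,q\rangle|=\Delta/|p|$, so the first edge, along which $y_2$ changes by $\delta$, has length $\delta|p|/\Delta$. Exchanging $p$ and $q$, the second has length $\delta|q|/\Delta$. The endpoints of a period lie on the line $\nu^\perp\cap\Pi$; a unit vector $\tau$ of this line has $|\langle\tau,q\rangle|=\Delta/|p+q|$, so they are at distance $d_\delta=\delta|p+q|/\Delta$. With phase $i$ in $A_\delta$ and phase $j$ outside, the one-dimensional energy of a period is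
\[
\frac{\delta|p|}{\Delta}\varphi\Big(i,j,\frac p{|p|}\Big)+\frac{\delta|q|}{\Delta}\varphi\Big(i,j,\frac q{|q|}\Big)=d_\delta\,\Lambda,\qquad\Lambda:=\frac{\varphi(i,j,p)+\varphi(i,j,q)}{|p+q|}.
\]
Let $u=e_i$ in $B_r\cap A_\delta$, $u=e_j$ in $B_r\setminus A_\delta$, and $u=u^\nu_{ij}$ outside $B_r$; by (F3), $u\in\mathcal{C}(i,j,\nu)$. For $x'\in\Pi^\perp$ with $|x'|<r$, the section of $B_r$ by $x'+\Pi$ is a disk of radius $\rho(x')=(r^2-|x'|^2)^{1/2}$. A period has diameter at most $c_0\delta$, with $c_0=(|p|+|q|)/\Delta$, so at most $2(\rho(x')+c_0\delta)/d_\delta+1$ periods meet the disk, with total energy at most $(2\rho(x')+2c_0\delta+d_\delta)\Lambda$. The faces of $\partial A_\delta$ are products of an edge with $\Pi^\perp$, and $\int2\rho(x')\,dx'=\omega r^{n-1}$ is the area of $B_r\cap\nu^\perp$. By Fubini's theorem the energy in $B_r$ is at most $\omega r^{n-1}\Lambda+O(\delta)$. The jumps on $\partial B_r$ lie in $\Sigma_{\delta/|p+q|}$ up to a null set. Letting $\delta\to0$ in the ellipticity inequality gives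
\[
\omega\varphi(i,j,\nu)\le\omega r^{n-1}\Lambda+\omega(1-r^{n-1})\varphi(i,j,\nu),
\]
that is, $\varphi(i,j,\nu)\le\Lambda$. Multiplying by $|p+q|$ gives (S).
\end{proof}

\begin{proposition}\label{prop:small}
Let $\varphi$ be an integrand. If $n=1$ and \textup{(T)} holds, or if $k\le3$ and \textup{(S)} and \textup{(T)} hold, then $\varphi$ is bi-convex.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:decomp} we must prove \eqref{eq:biconv} for a decomposition \eqref{eq:decomp}. If $i_0=j_0$ or $p_0=0$, the left side of \eqref{eq:biconv} is $0$; we exclude these cases. Replacing a triple $(i_\lambda,j_\lambda,p_\lambda)$ by $(j_\lambda,i_\lambda,-p_\lambda)$ changes neither \eqref{eq:decomp} nor, by (ii), \eqref{eq:biconv}.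

\emph{Case $n=1$.} After such replacements, $p_0>0$ and $p_\lambda\ge0$ for all $\lambda$. Let $d(a,b)=\varphi(a,b,1)$ and let $\zeta_a=d(a,j_0)$ be the cost from phase $a$ to phase $j_0$. Then $\zeta_{j_0}=0$ by (iii), and $\zeta_a-\zeta_b\le d(a,b)$ by (T). Apply to \eqref{eq:decomp} the linear functional $e_a\mapsto\zeta_a$:
\[
p_0\,d(i_0,j_0)=p_0(\zeta_{i_0}-\zeta_{j_0})=\sum_\lambda p_\lambda(\zeta_{i_\lambda}-\zeta_{j_\lambda})\le\sum_\lambda p_\lambda\,d(i_\lambda,j_\lambda).
\]

\emph{Case $k\le3$.} Let $k=3$ and let $l$ be the third index. Drop the terms with $i_\lambda=j_\lambda$, which vanish in both relations. Arrange that every remaining term has ordered pair $(i_0,j_0)$, $(i_0,l)$ or $(l,j_0)$, and let $P$, $Q$, $R$ be the sums of the corresponding vectors. The coefficient of $e_{i_0}$ in \eqref{eq:decomp} gives $P+Q=p_0$, and that of $e_l$ gives $R=Q$. Using (S) within each group, then (T), then (S) again,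
\begin{align*}
\sum_\lambda\varphi(i_\lambda,j_\lambda,p_\lambda)&\ge\varphi(i_0,j_0,P)+\varphi(i_0,l,Q)+\varphi(l,j_0,Q)\\
&\ge\varphi(i_0,j_0,P)+\varphi(i_0,j_0,Q)\ge\varphi(i_0,j_0,p_0).
\end{align*}
For $k=2$ only the first group is present, $P=p_0$, and (S) alone suffices.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}, assuming Theorem~\ref{thm:A}]
If $n=1$, then $BV$-ellipticity implies (T) by Lemma~\ref{lem:ST}, (T) implies bi-convexity by Proposition~\ref{prop:small}, and bi-convexity implies $BV$-ellipticity by Proposition~\ref{prop:known}. If $k\le3$ the same cycle holds with (S) and (T) in place of (T). If $n\ge2$ and $k\ge4$, the equivalence fails by Theorem~\ref{thm:A}.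
\end{proof}

The argument for $k=3$ rests on $R=Q$: the interfaces on the two sides of the only intermediate phase have the same total normal, so they can be taken parallel and the layer between them closes up. With two intermediate phases the balance at each of them involves three vectors, and no two of these need be equal. This is the room that the counterexample uses.

\section{The $BV$-elliptic envelope}\label{sec:envelope}

Let $n\ge2$ and let $\psi$ be an integrand with constants $c,C$ in (iv). Define $\varphi(i,i,\cdot)=0$ and, for $i\ne j$,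
\begin{equation}\label{eq:envelope}
\varphi(i,j,\nu)=\frac1\omega\inf\big\{\mathcal{F}_\psi(v):v\in\mathcal{C}(i,j,\nu)\big\}.
\end{equation}
We call $\varphi$ the \emph{envelope} of $\psi$. Every $BV$-elliptic integrand $\varphi'\le\psi$ satisfies $\omega\varphi'(i,j,\nu)\le\mathcal{F}_{\varphi'}(v)\le\mathcal{F}_\psi(v)$ on competitors, hence $\varphi'\le\varphi$; the next lemma shows that $\varphi$ itself belongs to this family.

\begin{lemma}\label{lem:envelope}
The envelope $\varphi$ satisfies $\varphi\le\psi$ and \textup{(i)--(iv)}, and it is $BV$-elliptic. If $\psi(i,j,\cdot)$ is even for all $i,j$, then so is $\varphi(i,j,\cdot)$.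
\end{lemma}

\begin{proof}
\emph{Bounds.} The competitor $v=u^\nu_{ij}$ gives $\varphi\le\psi\le C$. For $v\in\mathcal{C}(i,j,\nu)$, apply \eqref{eq:null} with $\zeta(e_i)=\nu$ and $\zeta(e_l)=0$ for $l\ne i$: the integrand is at most $1$ and the right side is $\omega$, so $\mathcal{H}^{n-1}(S_v)\ge\omega$. Hence $\mathcal{F}_\psi(v)\ge c\,\omega$ and $\varphi\ge c$ for $i\neq j$.

\emph{Symmetries.} Property (ii) holds because $u^\nu_{ij}=u^{-\nu}_{ji}$. The map $v\mapsto v(-\,\cdot)$ is a bijection from $\mathcal{C}(i,j,\nu)$ to $\mathcal{C}(i,j,-\nu)$; it keeps the traces and reverses the normal, so it preserves $\mathcal{F}_\psi$ when $\psi$ is even.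

\emph{Continuity in $\nu$.} Let $\nu,\nu'\in\mathbf{S}^{n-1}$ form an angle $\vartheta\in[0,\pi]$, let $v\in\mathcal{C}(i,j,\nu)$ and $r<1$. The function equal to $v(x/r)$ in $B_r$ and to $u^{\nu'}_{ij}$ in $B_1\setminus B_r$ lies in $\mathcal{C}(i,j,\nu')$ by (F3). On $\partial B_r$ it jumps where $\langle x,\nu\rangle\langle x,\nu'\rangle<0$, which is a fraction $\vartheta/\pi$ of the sphere, and $\vartheta/\pi\le\frac12|\nu-\nu'|$ because $|\nu-\nu'|=2\sin(\vartheta/2)\ge2\vartheta/\pi$. Therefore
\[
\omega\varphi(i,j,\nu')\le r^{n-1}\mathcal{F}_\psi(v)+C\omega(1-r^{n-1})+\tfrac C2\,\mathcal{H}^{n-1}(\partial B_1)\,|\nu-\nu'| .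
\]
Letting $r\to1$ and taking the infimum over $v$ shows that $\varphi(i,j,\cdot)$ is Lipschitz, hence Borel.

\emph{Ellipticity.} Let $u\in\mathcal{C}(i,j,\nu)$. The plan is to cover most of $S_u$ by small balls in which $u$ is almost a flat interface, and to replace $u$ in each ball by a rescaled near-minimizer of \eqref{eq:envelope}. The result is a competitor whose $\psi$-energy is close to the $\varphi$-energy of $u$. The difficulty is the mismatch created on the boundary spheres, which is controlled by the choice of the radii.

Let $\sigma=\mathcal{H}^{n-1}\llcorner S_u$, a finite measure, and fix $\delta\in(0,1)$. For $x\in S_u$ let $\Phi(x)=\varphi(u^+(x),u^-(x),\nu_u(x))\in[c,C]$, and let $u^x$ be the flat interface through $x$: $u^x(y)=u^+(x)$ if $\langle y-x,\nu_u(x)\rangle>0$ and $u^x(y)=u^-(x)$ otherwise. For $\sigma$-a.e.\ $x$, as $r\to0$,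
\begin{equation}\label{eq:blowup}
r^{-n}\int_{B_r(x)}|u-u^x|\,dy\to0,\qquad\frac{\sigma(B_r(x))}{\omega r^{n-1}}\to1,\qquad\frac1{\omega r^{n-1}}\int_{B_r(x)}\Phi\,d\sigma\to\Phi(x).
\end{equation}
The first limit is \eqref{eq:jump}, the second is in (F1), and the third follows from the second because $\sigma$-a.e.\ point is a Lebesgue point, with respect to $\sigma$, of the bounded Borel function $\Phi$.

Fix such an $x$. Call $r>0$ \emph{good} if $\overline{B_r(x)}\subset B_1$ and
\begin{gather}
\sigma(\partial B_r(x))=0,\qquad\int_{\partial B_r(x)}|u^*-u^x|\,d\mathcal{H}^{n-1}\le\delta r^{n-1},\label{eq:good1}\\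
\omega r^{n-1}\Phi(x)\le(1+\delta)\int_{B_r(x)}\Phi\,d\sigma,\qquad\omega r^{n-1}\le2\sigma(B_r(x)).\label{eq:good2}
\end{gather}
There are arbitrarily small good radii. Indeed, \eqref{eq:good2} holds for all small $r$ by \eqref{eq:blowup} and $\Phi(x)\ge c>0$. The first condition in \eqref{eq:good1} fails for at most countably many $r$. If the second failed for a.e.\ $r\in(\rho/2,\rho)$, polar coordinates would give $\int_{B_\rho(x)}|u-u^x|\,dy\ge\delta(\rho/2)^n$, which contradicts \eqref{eq:blowup} for small $\rho$; so it holds on a subset of $(\rho/2,\rho)$ of positive measure. For a good radius, (F2) and (F3) show that the outer trace of $u$ on $\partial B_r(x)$ is $u^*$, $\mathcal{H}^{n-1}$-a.e.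

The Vitali--Besicovitch theorem \cite[Theorem 2.19]{AFP} states that if every point of a bounded Borel set is the center of arbitrarily small closed balls of a family, then a countable disjoint subfamily covers $\sigma$-almost all of the set. Since $\sigma$ is finite, there are finitely many disjoint closed balls $\overline{B^m}$, $B^m=B_{r_m}(x_m)$, with good radii and $\sigma(B_1\setminus\bigcup_m\overline{B^m})\le\delta$. Let $v_m$ be a competitor for the triple $(u^+(x_m),u^-(x_m),\nu_u(x_m))$ with $\mathcal{F}_\psi(v_m)\le\omega(\Phi(x_m)+\delta)$. Let $w(x)=v_m((x-x_m)/r_m)$ in $B^m$ and $w=u$ elsewhere. By (F3), and because $\bigcup_m\overline{B^m}$ is a compact subset of $B_1$, $w\in\mathcal{C}(i,j,\nu)$. On $\partial B^m$ the inner trace of $w$ is $u^{x_m}$ and the outer trace is $u^*$; where they differ, they are at distance $\sqrt2\ge1$, so $\mathcal{H}^{n-1}(S_w\cap\partial B^m)\le\delta r_m^{n-1}$ by \eqref{eq:good1}. Adding the energy in the open balls, on the spheres and outside the closed balls, and then using \eqref{eq:good2},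
\begin{align*}
\omega\varphi(i,j,\nu)\le\mathcal{F}_\psi(w)&\le\sum_m\Big[\omega r_m^{n-1}(\Phi(x_m)+\delta)+C\delta r_m^{n-1}\Big]+C\delta\\
&\le(1+\delta)\,\mathcal{F}_\varphi(u)+2\delta\Big(1+\frac C\omega\Big)\sigma(B_1)+C\delta .
\end{align*}
Let $\delta\to0$.
\end{proof}

The envelope need not be computed. To violate \eqref{eq:biconv} it is enough to bound its right side from above, using $\varphi\le\psi$, and to bound one value of $\varphi$ from below.

\section{Four phases with prescribed slopes}\label{sec:example}

Let $n\ge2$ and $k\ge4$, and write $p=(p_1,p_2,p'')$ with $p''\in\mathbf{R}^{n-2}$. We study the transition from phase $1$ to phase $4$ in the direction $f_1$. The integrand makes the direct interface between $1$ and $4$ expensive, so that cheap transitions pass through layers of the phases $2$ and $3$, and it gives each cheap interface one preferred direction.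

\subsection*{The integrand}
Let $A=\{12,13,23,24,34\}$, a set of pairs $ab$ with $a<b$, and assign to each pair a \emph{slope} $s_{ab}$ and a \emph{preferred normal} $N_{ab}=f_1-s_{ab}f_2$:
\[
s_{12}=1,\qquad s_{13}=-2,\qquad s_{23}=0,\qquad s_{24}=2,\qquad s_{34}=-1 .
\]
A hyperplane normal to $N_{ab}$ is the graph $x_1=s_{ab}x_2+\mathrm{const}$. For $ab\in A$ set
\[
\psi(a,b,p)=\psi(b,a,p)=(b-a)|p_1|+4|p_2+s_{ab}p_1|+4|p''|,
\]
set $\psi(i,j,p)=5|p|$ for all other $i\ne j$, and $\psi(i,i,p)=0$. For $ab\in A$ the function $\psi(a,b,\cdot)$ is a sum of seminorms that vanishes only if $p_1=0$, $p_2=0$ and $p''=0$. So each $\psi(i,j,\cdot)$, $i\ne j$, is a norm, $\psi$ is symmetric in $(i,j)$, and (i)--(iv) hold. Note that $\psi(b,a,N_{ab})=b-a$ for $ab\in A$.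

\subsection*{The decomposition}
Since $14\notin A$, exactly three paths lead from $1$ to $4$ along increasing pairs of $A$:
\[
X:\ 1\to2\to3\to4,\qquad Y:\ 1\to2\to4,\qquad Z:\ 1\to3\to4 .
\]
Along each path the sum of $e_b-e_a$ is $e_4-e_1$ and the sum of $b-a$ is $3$. Hence the sum of $(e_b-e_a)\otimes N_{ab}$ along a path equals $(e_4-e_1)\otimes f_1-\big(\sum s_{ab}(e_b-e_a)\big)\otimes f_2$, where the inner sum is
\begin{align*}
X:&\quad(e_2-e_1)+0\cdot(e_3-e_2)-(e_4-e_3)=-e_1+e_2+e_3-e_4,\\
Y:&\quad(e_2-e_1)+2(e_4-e_2)=-e_1-e_2+2e_4,\\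
Z:&\quad-2(e_3-e_1)-(e_4-e_3)=2e_1-e_3-e_4 .
\end{align*}
These three vectors add up to $0$. Summing over the seven steps of the three paths, we obtain
\begin{multline}\label{eq:identity}
(e_4-e_1)\otimes3f_1=2(e_2-e_1)\otimes N_{12}+(e_3-e_2)\otimes N_{23}+2(e_4-e_3)\otimes N_{34}\\
+(e_4-e_2)\otimes N_{24}+(e_3-e_1)\otimes N_{13},
\end{multline}
and the $\psi$-cost of the seven terms is $3+3+3=9$.

\subsection*{The excess}
The value $3$ per unit area is also a lower bound, given by a null Lagrangian. Give phase $i$ the \emph{height} $\gamma_i=i$ for $i\le4$ and $\gamma_i=1$ for $i\ge5$, and define the \emph{excess}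
\[
\xi(i,j,p)=\psi(i,j,p)-(\gamma_i-\gamma_j)\,p_1 .
\]
Then $\xi(i,j,p)=\xi(j,i,-p)$. With $p_1^-=\max\{-p_1,0\}$ we have $|p_1|-p_1=2p_1^-$, and $|\gamma_i-\gamma_j|\le3$; therefore
\begin{equation}\label{eq:xi}
\begin{aligned}
\xi(b,a,p)&=2(b-a)p_1^-+4|p_2+s_{ab}p_1|+4|p''|&&\text{for }ab\in A,\\
\xi(i,j,p)&\ge5|p|-3|p|=2|p|&&\text{for all other }i\ne j .
\end{aligned}
\end{equation}
In particular $\xi\ge0$. By \eqref{eq:null} with $\zeta(e_i)=\gamma_if_1$,
\begin{equation}\label{eq:split}
\mathcal{F}_\psi(u)=3\omega+\varepsilon(u),\qquad\varepsilon(u):=\int_{S_u}\xi(u^+,u^-,\nu_u)\,d\mathcal{H}^{n-1},\qquad u\in\mathcal{C}(4,1,f_1).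
\end{equation}
So the envelope of $\psi$ is at least $3$ at $(4,1,f_1)$, and the question is whether the excess can be made small.

\begin{proposition}\label{prop:excess}
For every $u\in\mathcal{C}(4,1,f_1)$ one has $\varepsilon(u)\ge\omega/31$. Hence the envelope $\varphi$ of $\psi$ satisfies $\varphi(4,1,f_1)\ge3+\frac1{31}$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A}, assuming Proposition~\ref{prop:excess}]
Let $\varphi$ be the envelope of $\psi$. By Lemma~\ref{lem:envelope} it satisfies (i)--(iv), is $BV$-elliptic and is even in $\nu$; with (ii), $\varphi(i,j,\nu)=\varphi(j,i,-\nu)=\varphi(j,i,\nu)$. For $i\ne j$ the function $\varphi(i,j,\cdot)$ is even, positively $1$-homogeneous, positive away from $0$ by (iv), and subadditive by Lemma~\ref{lem:ST}; it is a norm. If $\varphi$ were bi-convex, Lemma~\ref{lem:decomp} applied to the seven terms of \eqref{eq:identity}, together with $\varphi\le\psi$, would give $3\varphi(4,1,f_1)\le9$. But $3\varphi(4,1,f_1)\ge9+\frac3{31}$.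
\end{proof}

\subsection*{The obstruction in the plane}
Let $n=2$, $k=4$, and write $t=x_1$, $w=x_2$. By \eqref{eq:xi}, an interface has zero excess exactly when it separates a pair $ab\in A$, has normal $N_{ab}/|N_{ab}|$, and has phase $b$ on the side of larger $t$. Consider a partition of a strip $w_0\le w\le w_1$ by finitely many segments of this kind, with phase $1$ for $t$ very negative and phase $4$ for $t$ large. Each segment lies on a line $t=s_{ab}w+\mathrm{const}$. For all but finitely many $w$, the phases met as $t$ increases form one of the paths $X,Y,Z$. Let $g(w)$ and $h(w)$ be the thicknesses, in the $t$-direction, of the phases $2$ and $3$. They are continuous, because no segment is parallel to the $t$-axis, and piecewise affine. The derivative of a thickness is the slope of the upper interface minus the slope of the lower one: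
\begin{equation}\label{eq:velocities}
(g',h')=\begin{cases}(s_{23}-s_{12},\ s_{34}-s_{23})=(-1,-1)&\text{on }X,\text{ where }g>0,\ h>0,\\
(s_{24}-s_{12},\ 0)=(1,0)&\text{on }Y,\text{ where }g>0,\ h=0,\\
(0,\ s_{34}-s_{13})=(0,1)&\text{on }Z,\text{ where }g=0,\ h>0.\end{cases}
\end{equation}
Regard $w$ as time and $(g,h)$ as a point moving in the closed quadrant (Figure~\ref{fig:plane}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[->] (0,-0.3) -- (2.5,-0.3) node[right] {$w$};
\draw[->] (-0.2,-0.3) -- (-0.2,4.2) node[above] {$t$};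
\draw[thick] (0,0) -- (2,2);
\draw[thick] (0,2) -- (1,2) -- (2,4);
\draw[thick] (0,3) -- (1,2);
\draw[dotted] (1,-0.3) -- (1,4);
\node at (1.5,0.6) {$1$}; \node at (0.5,1.3) {$2$};
\node at (0.25,2.33) {$3$}; \node at (0.6,3.3) {$4$};
\node at (0.5,-0.6) {$X$}; \node at (1.5,-0.6) {$Y$};
\begin{scope}[shift={(5,0)},scale=1.25]
\draw[->] (0,0) -- (3.3,0) node[right] {$g$};
\draw[->] (0,0) -- (0,3.3) node[above] {$h$};
\draw[dashed] (3,2) -- (1,1) -- (2,3) node[above] {$-1$};
\draw[dashed] (3,1.5) -- (0,0) -- (1.5,3) node[above] {$0$};
\draw[dashed] (1,0) -- (3,1);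
\draw[dashed] (0,1) -- (1,3) node[above] {$1$};
\draw[very thick,->] (2,1) -- (1,0) -- (2,0);
\draw[thick,->] (2.7,2.7) -- (2.3,2.3) node[right] {$\ X$};
\draw[thick,->] (2.4,-0.15) -- (2.9,-0.15) node[midway,below] {$Y$};
\draw[thick,->] (-0.15,2.4) -- (-0.15,2.9) node[midway,left] {$Z$};
\end{scope}
\end{tikzpicture}
\caption{Left: a planar partition into the phases $1,\dots,4$ whose interfaces have the preferred slopes $s_{12}=1$, $s_{23}=0$, $s_{34}=-1$, $s_{24}=2$. Right: the quadrant of the thicknesses $(g,h)$ of the phases $2$ and $3$, with the velocity allowed in the interior ($X$) and on the two axes ($Y$, $Z$), the level sets $-1,0,1$ of $V=\max\{g-2h,h-2g\}$ (dashed), and the trajectory $(2,1)\to(1,0)\to(2,0)$ of the partition on the left, along which $V$ grows from $0$ to $2$.}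
\label{fig:plane}
\end{figure}

For a competitor both thicknesses vanish near $w=\pm1$, so small excess calls for a trajectory that starts and ends at the origin. The three velocities add up to zero; this is the balance at $e_2$ and $e_3$ in \eqref{eq:identity}, and on average one would return to the origin by spending equal times in $X$, $Y$ and $Z$. A decomposition \eqref{eq:decomp} records no more than this average. A partition carries an additional constraint: the velocity of $Y$ is available only on the axis $h=0$, and that of $Z$ only on the axis $g=0$. From the interior the point moves toward an axis, and on an axis it moves away from the origin.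

To quantify this we look for a function $V(g,h)$ that increases at unit rate in each regime. It cannot be linear, since a linear function takes values of sum zero on the three velocities. (A linear function $\alpha g+\alpha'h$ corresponds to the null Lagrangian with $\zeta(e_2)=\alpha f_2$, $\zeta(e_3)=\alpha'f_2$ and the other vectors zero.) Near the $g$-axis only $X$ and $Y$ occur, and a constant gradient with product $1$ against $(-1,-1)$ and $(1,0)$ must be $(1,-2)$. Near the $h$-axis the gradient must be $(-2,1)$. This leads to
\begin{equation}\label{eq:V}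
V(g,h)=\max\{g-2h,\ h-2g\},
\end{equation}
where the first expression is the larger one exactly when $g\ge h$. On $X$ both expressions have derivative $-1+2=1$; on $Y$ we have $V=g$, and on $Z$ we have $V=h$. So $V(g,h)$ is continuous and piecewise affine with derivative $1$, and it increases by $w_1-w_0$ across the strip. A trajectory of zero excess is never closed.

Passing to small scales does not remove the cost in the obvious construction. If a layer of phase $2$ is opened, left in regime $Y$ for a time $\delta$ and then cut along a segment parallel to the $t$-axis, the cut has length $\delta$ and excess at least $2\delta$ by \eqref{eq:xi}; the excess per unit time does not depend on $\delta$. The next section shows that every competitor pays a fixed excess.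

\section{The lower bound for the excess}\label{sec:lower}

We prove Proposition~\ref{prop:excess}. Let $u\in\mathcal{C}(4,1,f_1)$ and $\varepsilon=\varepsilon(u)$, and write $\xi(x)=\xi(u^+(x),u^-(x),\nu_u(x))$ on $S_u$. We use the notation of (F4)--(F5) and denote by $w=x_2$ the first coordinate of $z\in\mathbf{R}^{n-1}$. For $a<b$ let $S_{ab}$ be the set of points of $S_u$ with traces $e_a,e_b$, and orient it so that $\nu=\nu_u$ points into phase $b$. The sets $S_{ab}$ are disjoint and cover $S_u$.

A general competitor departs from the planar model in three ways. Some slices follow none of the three paths; the interfaces need not have the preferred slopes; and the thicknesses may be discontinuous. The three steps below treat these points in turn: the first two show that the errors are bounded by a multiple of $\varepsilon$, the third avoids the chain rule for discontinuous functions.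

\subsection*{Step 1: most slices follow $X$, $Y$ or $Z$}
Take $z\in D$ as in (F4). The endpoints of $\ell_z$ lie on $\partial B_1$, one with $t<0$ and one with $t>0$, so for a.e.\ $z$ the slice starts in phase $1$ and ends in phase $4$. Call a point of $S_u$ \emph{regular} if it lies in $S_{ab}$ for some $ab\in A$ and $\nu_1>0$; by (F4) the slice passes there from $a$ to $b$. Call the other points of $S_u$ \emph{bad}, and let $\beta(z)$ be the number of bad points on $\ell_z$. At a bad point $\xi\ge2|\nu_1|$: if $ab\in A$ then $\nu_1\le0$ and $\xi\ge2(b-a)\nu_1^-\ge2|\nu_1|$; if $ab\notin A$ then $\xi\ge2$. By (F5) and $\xi\ge0$,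
\begin{equation}\label{eq:bad}
\int_D\beta\,dz\le\frac\varepsilon2,\qquad\text{so }D_{\mathrm{bad}}:=\{\beta\ge1\}\text{ satisfies }|D_{\mathrm{bad}}|\le\frac\varepsilon2 .
\end{equation}

For $ab\in A$ let $m_{ab}(z)=\sum_{x\in S_{ab}\cap\ell_z}\operatorname{sign}\nu_1(x)$ be the signed number of crossings of $S_{ab}$. For a measure $\mu$ on $\mathbf{R}^n$ let $\pi_\#\mu(G)=\mu(\pi^{-1}(G))$, so that $\|\pi_\#\mu\|\le\|\mu\|$. Fact (F5), applied to $\eta=\operatorname{sign}\nu_1\cdot\chi_G\circ\pi$, shows that $m_{ab}\in L^1(D)$ and
\begin{equation}\label{eq:push}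
\pi_\#\big(\nu_1\,\mathcal{H}^{n-1}\llcorner S_{ab}\big)=m_{ab}\,dz .
\end{equation}

If $\beta(z)=0$, the slice goes from $1$ to $4$ along increasing pairs of $A$, so it follows one of the three paths. Up to a null set, $D\setminus D_{\mathrm{bad}}$ is the disjoint union of three sets, again denoted $X,Y,Z$, on which
\begin{equation}\label{eq:mtable}
X:\ m_{12}=m_{23}=m_{34}=1,\qquad Y:\ m_{12}=m_{24}=1,\qquad Z:\ m_{13}=m_{34}=1,
\end{equation}
and the other $m_{ab}$ vanish. These sets are measurable, being the parts of $D\setminus D_{\mathrm{bad}}$ where $m_{23}$, $m_{24}$, $m_{13}$, respectively, equal $1$.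

On $D_{\mathrm{bad}}$ the small measure of the set is not enough, because a slice could cross the regular interfaces many times. The height $\gamma$ prevents this. Along a slice, a regular jump raises $\gamma$ by at least $1$, a bad jump lowers it by at most $3$, and the total change is $\gamma_4-\gamma_1=3$. So there are at most $3+3\beta$ regular jumps, at most $3+4\beta$ jumps in all, and
\begin{equation}\label{eq:mbad}
\sum_{ab\in A}|m_{ab}|\le3+4\beta\le7\beta\qquad\text{on }D_{\mathrm{bad}} .
\end{equation}

\subsection*{Step 2: the derivatives of the thicknesses}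
Let $g(z)$ and $h(z)$ be the lengths of $E_2\cap\ell_z$ and $E_3\cap\ell_z$, extended by $0$ outside $D$. Up to null sets $E_2$ and $E_3$ lie in a compact subset of $B_1$, so $\chi_{E_2},\chi_{E_3}\in BV(\mathbf{R}^n)$, and $g,h$ are bounded with compact support in $D$. For $\eta\in C^1_c(\mathbf{R}^{n-1})$, Fubini's theorem gives
\[
\int g\,\partial_w\eta\,dz=\int\chi_{E_2}\,\partial_2(\eta\circ\pi)\,dx=-\int\eta\circ\pi\;dD_2\chi_{E_2},
\]
where $\eta\circ\pi$ may be used as a test function because $\chi_{E_2}$ has compact support. Thus $D_wg=\pi_\#(D_2\chi_{E_2})$, and the same computation gives $D_wh=\pi_\#(D_2\chi_{E_3})$. The $l$-th component of the formula for $Du$ in (F1) reads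
\[
D\chi_{E_l}=\sum_{a<l}\nu\,\mathcal{H}^{n-1}\llcorner S_{al}-\sum_{b>l}\nu\,\mathcal{H}^{n-1}\llcorner S_{lb}.
\]
We now replace $\nu_2$ by its preferred value. By \eqref{eq:xi}, $|\nu_2+s_{ab}\nu_1|\le\xi/4$ on $S_{ab}$ for $ab\in A$, and $|\nu_2|\le1\le\xi/2$ on the other $S_{ab}$. For $l=2$ the pairs in $A$ are $12$ (sign $+$) and $23,24$ (sign $-$); for $l=3$ they are $13,23$ (sign $+$) and $34$ (sign $-$); the remaining pairs involve a phase $b\ge5$. By \eqref{eq:push},
\begin{align*}
D_wg&=(-s_{12}m_{12}+s_{23}m_{23}+s_{24}m_{24})\,dz+\mu_g=(-m_{12}+2m_{24})\,dz+\mu_g,\\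
D_wh&=(-s_{13}m_{13}-s_{23}m_{23}+s_{34}m_{34})\,dz+\mu_h=(2m_{13}-m_{34})\,dz+\mu_h,
\end{align*}
where $\mu_g$ and $\mu_h$ are push-forwards of measures with density at most $\xi/2$ with respect to $\mathcal{H}^{n-1}\llcorner S_u$, so that $\|\mu_g\|,\|\mu_h\|\le\varepsilon/2$. Define $v=(v_g,v_h):\mathbf{R}^{n-1}\to\mathbf{R}^2$ by
\[
v=(-1,-1)\text{ on }X,\qquad v=(1,0)\text{ on }Y,\qquad v=(0,1)\text{ on }Z,\qquad v=(0,0)\text{ elsewhere}.
\]
By \eqref{eq:mtable}, $(-m_{12}+2m_{24},\,2m_{13}-m_{34})=v$ on $X\cup Y\cup Z$; these are the velocities \eqref{eq:velocities}. On $D_{\mathrm{bad}}$ each component is at most $14\beta$ in absolute value by \eqref{eq:mbad}. With \eqref{eq:bad},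
\begin{equation}\label{eq:ode}
D_wg=v_g\,dz+\lambda_g,\qquad D_wh=v_h\,dz+\lambda_h,\qquad\|\lambda_g\|,\|\lambda_h\|\le\frac\varepsilon2+14\cdot\frac\varepsilon2=\frac{15}2\,\varepsilon .
\end{equation}

\subsection*{Step 3: the Lyapunov function}
We would like to integrate the $w$-derivative of $V(g,h)$, with $V$ as in \eqref{eq:V}. Since $D_wg$ and $D_wh$ are only measures, we mollify first. Let $\rho_\delta$ be a standard mollifier on $\mathbf{R}^{n-1}$, let $g_\delta=\rho_\delta*g$ and $h_\delta=\rho_\delta*h$, which are smooth with compact support, and let $P_\delta=\{g_\delta>h_\delta\}$. We have $V(g_\delta,h_\delta)=(h_\delta-2g_\delta)+3(g_\delta-h_\delta)^+$, and for a smooth function $f$ the positive part $f^+$ is locally Lipschitz with $\nabla f^+=\chi_{\{f>0\}}\nabla f$ a.e. So $V(g_\delta,h_\delta)$ is Lipschitz with compact support, and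
\[
0=\int\partial_wV(g_\delta,h_\delta)\,dz=\int_{P_\delta}\partial_w(g_\delta-2h_\delta)\,dz+\int_{P_\delta^c}\partial_w(h_\delta-2g_\delta)\,dz .
\]
By \eqref{eq:ode}, $\partial_wg_\delta=\rho_\delta*v_g+\rho_\delta*\lambda_g$ and $\partial_wh_\delta=\rho_\delta*v_h+\rho_\delta*\lambda_h$. In both integrals the terms in $\lambda_g,\lambda_h$ are bounded pointwise by $2|\rho_\delta*\lambda_g|+2|\rho_\delta*\lambda_h|$, and $\int|\rho_\delta*\lambda|\,dz\le\|\lambda\|$ for a finite measure $\lambda$. Hence
\[
\int_{P_\delta}\rho_\delta*(v_g-2v_h)\,dz+\int_{P_\delta^c}\rho_\delta*(v_h-2v_g)\,dz\le2\|\lambda_g\|+2\|\lambda_h\|\le30\,\varepsilon .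
\]
As $\delta\to0$, $\rho_\delta*v\to v$ in $L^1$, so the left side differs by $o(1)$ from $\int I_\delta\,dz$, where
\[
I_\delta=\chi_{P_\delta}(v_g-2v_h)+\chi_{P_\delta^c}(v_h-2v_g),\qquad|I_\delta|\le2\chi_D .
\]
The sets $P_\delta$ need not converge where $g=h$. The design of $V$ makes this harmless: wherever the two branches give different values, a strict inequality between $g$ and $h$ selects the branch. Recall that $g_\delta\to g$ and $h_\delta\to h$ at every common Lebesgue point, hence a.e.
\begin{itemize}
\item On $X$, $v_g-2v_h=v_h-2v_g=1$, so $I_\delta=1$ whatever $P_\delta$ is.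
\item On $Y$ the slice spends an interval of positive length in phase $2$ and never enters phase $3$, so $g>0=h$. For a.e.\ $z\in Y$ we have $z\in P_\delta$ for small $\delta$, and then $I_\delta(z)=v_g-2v_h=1$.
\item On $Z$, $h>0=g$. For a.e.\ $z\in Z$ we have $z\in P_\delta^c$ for small $\delta$, and then $I_\delta(z)=v_h-2v_g=1$.
\item Elsewhere $v=0$ and $I_\delta=0$.
\end{itemize}
By dominated convergence $\int I_\delta\,dz\to|X|+|Y|+|Z|$, so $|X|+|Y|+|Z|\le30\,\varepsilon$. With \eqref{eq:bad},
\[
\omega=|D|=|X|+|Y|+|Z|+|D_{\mathrm{bad}}|\le30\,\varepsilon+\tfrac12\varepsilon\le31\,\varepsilon .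
\]
This is the first claim of Proposition~\ref{prop:excess}; the second follows from \eqref{eq:split} and \eqref{eq:envelope}. The proofs of Theorems~\ref{thm:A} and~\ref{thm:B} are complete. \qed

\begin{remark}
The hypothesis $n\ge2$ supplies the variable $w$ that plays the role of time, and $k\ge4$ supplies the two thicknesses. Further dimensions and phases are passive: the term $4|p''|$ serves only to make $\psi$ a norm and enters the proof only through $\xi\ge0$, while the phases $l\ge5$ occur only at bad points and in the errors $\mu_g,\mu_h$. The constant $5$ exceeds the largest height difference $3$ by $2$, which is the bound on $\xi$ used in Steps 1 and 2. The boundary condition is used three times: in \eqref{eq:split}, in fixing the first and last phase of each slice, and in the compact support of $g$ and $h$, without which $\int\partial_wV\,dz$ need not vanish, as Figure~\ref{fig:plane} shows.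
\end{remark}

\begin{thebibliography}{9}

\bibitem{AFP}
Ambrosio, Fusco, Pallara, \emph{Functions of Bounded Variation and Free Discontinuity Problems}.

\bibitem{partitions}
\emph{Functionals defined on partitions of sets of finite perimeter, II: semicontinuity, relaxation and homogenization},
\texttt{https://cvgmt.sns.it/media/doc/paper/1820/AmbrosioBraidesII.pdf}.

\end{thebibliography}
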